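\title{Two-dimensional Cohen--Macaulay complexes are partitionable}

\begin{abstract}
We prove that every $2$-dimensional simplicial complex that is Cohen--Macaulay over some field is partitionable. More precisely, let $\Delta$ be a connected $2$-dimensional complex whose first homology over some field vanishes and whose $1$-skeleton has no cut vertex. For every set $T$ of triangles whose boundaries form a basis of the cycle space, $\Delta$ has a partition into Boolean intervals in which the triangles outside $T$ form one-element intervals and a prescribed triangle of $T$ covers the empty face. The proof adds one vertex at a time and uses the Laplace expansion of a boundary matrix to decide which triangles to spend on the new edges. We also prove a relative version, determine the dimensions in which all Cohen--Macaulay complexes are partitionable, and characterize when such a partition exists in the presence of cut vertices.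
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{simplicial complex} is a family $\Delta$ of subsets of a finite set that is closed under taking subsets. Its members are \emph{faces}, a face $\sigma$ has dimension $|\sigma|-1$, and $\dim\Delta$ is the largest dimension of a face. All complexes and subcomplexes in this paper contain the empty face. Faces of dimension $0,1,2$ are vertices, edges and triangles, and we write $v$, $uv$, $uvw$ for $\{v\}$, $\{u,v\}$, $\{u,v,w\}$. The sets of vertices and edges of $\Delta$ are $V$ and $E$, the graph $G(\Delta)=(V,E)$ is the \emph{$1$-skeleton}, and $f_i$ is the number of $i$-dimensional faces. Maximal faces are \emph{facets}, and $\Delta$ is \emph{pure} if all facets have the same dimension. The \emph{link} of a face $\sigma$ is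
\[
\operatorname{lk}_\Delta\sigma=\{\tau\in\Delta:\ \tau\cap\sigma=\emptyset,\ \tau\cup\sigma\in\Delta\}.
\]

Let $\Bbbk$ be a field. The Stanley--Reisner ring $\Bbbk[\Delta]$ is the quotient of $\Bbbk[x_v:v\in V]$ by the ideal generated by the monomials $\prod_{v\in\sigma}x_v$ with $\sigma\notin\Delta$, and $\Delta$ is \emph{Cohen--Macaulay over $\Bbbk$} if $\Bbbk[\Delta]$ is a Cohen--Macaulay ring. We use this property only through Reisner's criterion: $\Delta$ is Cohen--Macaulay over $\Bbbk$ if and only if
\begin{equation}\label{eq:reisner}
\tilde H_i(\operatorname{lk}_\Delta\sigma;\Bbbk)=0\qquad\text{for all }\sigma\in\Delta\text{ and all }i<\dim\operatorname{lk}_\Delta\sigma .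
\end{equation}
Here $\sigma=\emptyset$ is allowed, and $\operatorname{lk}_\Delta\emptyset=\Delta$.

For faces $R\subseteq F$ the \emph{Boolean interval} $[R,F]$ is the set of all $\sigma$ with $R\subseteq\sigma\subseteq F$. A pure complex $\Delta$ is \emph{partitionable} if one can choose a face $R_F\subseteq F$ for each facet $F$ so that $\Delta$ is the disjoint union of the intervals $[R_F,F]$. We say that $F$ \emph{covers} the faces in $[R_F,F]$.

The partitionability conjecture of Stanley and Garsia asserts that every Cohen--Macaulay complex is partitionable. It is false in general: Duval, Goeckner, Klivans and Martin \cite{DGKM} constructed a $3$-dimensional Cohen--Macaulay complex that is not partitionable. The question we answer, posed in \cite{question}, is whether the conjecture holds in dimension $2$: \emph{is every $2$-dimensional complex that is Cohen--Macaulay over some field partitionable?} The answer is yes.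

A \emph{cut vertex} of a connected graph $G$ is a vertex $x$ such that $G-x$ is disconnected. We write $Z_1(\Delta;\Bbbk)$ for the space of simplicial $1$-cycles and $\partial F$ for the boundary of a triangle $F$.

\begin{theorem}\label{thm:main}
Let $\Delta$ be a finite $2$-dimensional simplicial complex with $\tilde H_0(\Delta;\Bbbk)=\tilde H_1(\Delta;\Bbbk)=0$ for some field $\Bbbk$, and suppose that $G(\Delta)$ has no cut vertex. Let $T$ be any set of triangles whose boundaries form a basis of $Z_1(\Delta;\Bbbk)$, and let $F_0\in T$. Then $\Delta$ is pure, and it is a disjoint union of intervals $[R_F,F]$ over all triangles $F$, with $R_{F_0}=\emptyset$, with $|R_F|\in\{1,2\}$ for $F\in T\setminus\{F_0\}$, and with $R_F=F$ for $F\notin T$.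
\end{theorem}

\begin{corollary}\label{cor:cm}
Every $2$-dimensional complex that is Cohen--Macaulay over some field is partitionable, and any prescribed triangle $F_0$ can be given $R_{F_0}=\emptyset$.
\end{corollary}

Section~\ref{sec:count} explains where the set $T$ comes from, and Section~\ref{sec:example} carries out the construction by hand on the six-vertex projective plane. The construction is an induction, and the statement that survives the induction concerns a pair $(\Delta,\Gamma)$, where $\Gamma$ is the part already treated. This is Theorem~\ref{thm:relative}; it is prepared in Section~\ref{sec:cycles} and proved in Section~\ref{sec:moves}. Section~\ref{sec:absolute} deduces the two results above and discusses their sharpness, and Section~\ref{sec:blocks} treats complexes with cut vertices.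

\section{What a partition must look like}\label{sec:count}

The sizes of the faces $R_F$ are not at our disposal.

\begin{lemma}\label{lem:count}
Let $\Delta$ be a pure $2$-dimensional complex with a partition $\Delta=\bigsqcup_F[R_F,F]$, and let $h_i$ be the number of triangles $F$ with $|R_F|=i$. Then
\[
h_0=1,\qquad h_1=f_0-3,\qquad h_2=f_1-2f_0+3,\qquad h_3=f_2-f_1+f_0-1 .
\]
\end{lemma}

\begin{proof}
An interval with $|R_F|=0,1,2,3$ contains $1,0,0,0$ empty faces, $3,1,0,0$ vertices, $3,2,1,0$ edges and one triangle. Hence $1=h_0$, $f_0=3h_0+h_1$, $f_1=3h_0+2h_1+h_2$ and $f_2=h_0+h_1+h_2+h_3$. Solve these equations in turn.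
\end{proof}

So a partition exhibits four alternating sums of face numbers as the sizes of four classes of triangles, and the conjecture asks whether the homological condition \eqref{eq:reisner} is enough to produce such classes. In dimensions below $2$ it is, for a simple reason.

\begin{lemma}\label{lem:low}
Every complex of dimension at most $0$ and every connected $1$-dimensional complex is partitionable.
\end{lemma}

\begin{proof}
The complex $\{\emptyset\}$ is the interval $[\emptyset,\emptyset]$. In dimension $0$ take $[\emptyset,v_0]$ for one vertex $v_0$ and $[v,v]$ for the others. In dimension $1$ take a spanning tree of the graph $\Delta$ and an edge $e_0$ of the tree. For a vertex $v\notin e_0$ let $e_v$ be the first edge of the path in the tree from $v$ to $e_0$. The map $v\mapsto e_v$ is a bijection onto the tree edges other than $e_0$, so the intervals $[\emptyset,e_0]$, $[v,e_v]=\{v,e_v\}$ for $v\notin e_0$, and $[e,e]$ for the edges $e$ outside the tree partition $\Delta$.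
\end{proof}

Two features of this proof matter. The first is the role of the spanning tree: the facets outside it cover only themselves. The boundaries of the tree edges form a basis of the space of $0$-chains with coefficient sum zero, so the analogue one dimension higher is a set $T$ of triangles whose boundaries form a basis of $Z_1$. The face count agrees. If $\tilde H_0=\tilde H_1=0$, then such a set $T$ exists and $|T|=\dim Z_1=f_1-f_0+1$, so the number of triangles outside $T$ is $f_2-f_1+f_0-1=h_3$. This is exactly the number of triangles that must have $R_F=F$. Theorem~\ref{thm:main} says that the complement of any such $T$ can play this part.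

The second feature is that the partition of a graph can be built greedily, by growing the tree from $e_0$. The greedy construction in general is a \emph{shelling}: an ordering $F_1,\dots,F_m$ of the facets such that, for each $i$, the faces of $F_i$ that lie in no earlier facet form an interval $[R_i,F_i]$. These intervals partition $\Delta$. This feature does not survive in dimension $2$: the next section shows a Cohen--Macaulay complex with no shelling. A proof of Corollary~\ref{cor:cm} must therefore, at some point, use a triangle whose interval omits faces that have not yet been covered, and it must have a reason to trust that they can be covered later.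

\section{The six-vertex projective plane}\label{sec:example}

Let $\Pi$ be the complex on $\{1,\dots,6\}$ with the ten triangles
\[
123,\ 126,\ 134,\ 145,\ 156,\ 235,\ 245,\ 246,\ 346,\ 356 .
\]
All $15$ pairs are edges, each edge lies in exactly two triangles, and each vertex link is a $5$-cycle. The numbers of Lemma~\ref{lem:count} are $(h_0,h_1,h_2,h_3)=(1,3,6,0)$.

The complex $\Pi$ has no shelling. In any ordering of the triangles, all three edges of the last triangle lie in earlier triangles, so a shelling would give $R_{10}=F_{10}$, contrary to $h_3=0$.

The complex $\Pi$ is Cohen--Macaulay over every field of characteristic $\ne2$. The links of nonempty faces ($5$-cycles, pairs of points, $\{\emptyset\}$) satisfy \eqref{eq:reisner}, and $\Pi$ is connected, so only $\tilde H_1(\Pi)=0$ is in question. As $\dim Z_1=15-6+1=10$, this holds if and only if the ten boundaries $\partial(ijk)=jk-ik+ij$, $i<j<k$, are linearly independent. Suppose $\sum_Fa_F\,\partial F=0$. The coefficients of the edges $13$, $14$, $45$ give $a_{123}=a_{134}=a_{145}=-a_{245}$, and those of $23$, $25$ give $a_{123}=-a_{235}=a_{245}$. Hence $2a_{123}=0$, so $a_{123}=0$. Two triangles on a common edge have $a_F=\pm a_{F'}$,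 and every triangle is reached from $123$ by crossing edges, so all $a_F$ vanish. (In characteristic $2$ the sum of all ten boundaries is zero, and $\tilde H_1(\Pi)\neq0$.) Thus $T$ is the set of all triangles.

We build a partition by growing a set $P$ of \emph{settled} vertices. Between stages, the covered vertices and edges are exactly those inside $P$. Start with $[\emptyset,123]$ and $P=\{1,2,3\}$.

\emph{Settling $4$.} The triangle $134$ has exactly one vertex outside $P$. The interval $[4,134]=\{4,14,34,134\}$ covers the vertex $4$ and two of its three edges to $P$. The third edge $24$ is now an uncovered edge between settled vertices; we call it a \emph{chord}. Both of its endpoints are already covered, so it has to be covered by an interval $[24,F]=\{24,F\}$, with $F=245$ or $F=246$. Either choice is a move that no shelling can make, since the third vertex of $F$ is still uncovered. We take $[24,246]$.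

\emph{Settling $5$.} Take $[5,145]=\{5,15,45,145\}$. The chords are $25$ and $35$, and the unused triangles are $126$, $156$, $235$, $245$, $346$, $356$. There are three ways to match each chord with an unused triangle containing it:
\[
(25\mapsto235,\ 35\mapsto356),\qquad(25\mapsto245,\ 35\mapsto356),\qquad(25\mapsto245,\ 35\mapsto235).
\]
The first leaves $126$, $156$, $245$, $346$. Only three of these contain $6$, and only one of the three can have $R_F=6$, so they cover at most $2+1+1=4$ of the five edges at $6$. The second fails in the same way. The third leaves $126$, $156$, $346$, $356$, and we take $[25,245]$ and $[35,235]$.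

\emph{Settling $6$.} Take $[6,126]$. The chords $36$, $46$, $56$ are matched with $356$, $346$, $156$. The result is the partition
\begin{gather*}
[\emptyset,123],\quad[4,134],\quad[5,145],\quad[6,126],\\
[24,246],\quad[25,245],\quad[35,235],\quad[36,356],\quad[46,346],\quad[56,156].
\end{gather*}

The example raises two questions. Why is there always an unused triangle with exactly one unsettled vertex? And how does one match the chords without running into a dead end? Look at the moment before $6$ was settled. Modulo the edges inside $P=\{1,\dots,5\}$, the boundary of a triangle $6ab$ is the difference of the edges from $6$ to $a$ and from $6$ to $b$, and the boundary of $245$ is zero. The good remainder corresponds to the edges $12$, $15$, $34$, $35$ opposite to $6$, which form a spanning tree on the neighbors of $6$. So its four boundaries are a basis of the chains on the edges at $6$ with coefficient sum zero, while the four boundaries of a bad remainder are not. This is the invariant of the proof: \emph{the boundaries of the unused triangles of $T$ form a basis of the cycles relative to the covered part}. We shall see that the invariant provides the next triangle and that some matching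 of the chords preserves it.

\section{Relative cycles and triangle bases}\label{sec:cycles}

From now on $\Delta$ is a complex of dimension at most $2$, $G=G(\Delta)$, and all chains have coefficients in a fixed field $\Bbbk$. Fix a total order on $V$ to orient the faces, and write $[u,w]$ for the edge $uw$ oriented from $u$ to $w$, so that $[w,u]=-[u,w]$. Then $\partial[u,w]=w-u$ and $\partial(uvw)=\pm([u,v]+[v,w]+[w,u])$.

Let $\Gamma$ be a subcomplex with vertex set $V_\Gamma$ and edge set $E_\Gamma$. The space $C_i(\Delta,\Gamma)$ has as basis the $i$-dimensional faces of $\Delta$ that are not in $\Gamma$, and the relative boundary $\partial^\Gamma$ is $\partial$ followed by deleting the faces that lie in $\Gamma$. This is the quotient of the chain complex of $\Delta$ by that of $\Gamma$, so $\partial^\Gamma\partial^\Gamma=0$. The \emph{relative cycles} form the space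
\[
Z_1(\Delta,\Gamma)=\ker\bigl(\partial^\Gamma:\Bbbk^{E\setminus E_\Gamma}\to\Bbbk^{V\setminus V_\Gamma}\bigr),
\]
and $H_1(\Delta,\Gamma)$ is its quotient by the span of the chains $\partial^\Gamma F$. The typical relative cycle that is not a cycle is a path between two vertices of $\Gamma$.

\begin{definition}
A \emph{triangle basis} of $(\Delta,\Gamma)$ is a set $T$ of triangles of $\Delta$ such that the family $(\partial^\Gamma F)_{F\in T}$ is a basis of $Z_1(\Delta,\Gamma)$.
\end{definition}

A triangle basis exists if and only if $H_1(\Delta,\Gamma)=0$. It contains no triangle of $\Gamma$, since such a triangle has relative boundary zero. The absolute case is included. For a vertex $x$ put $\langle x\rangle=\{\emptyset,x\}$. The coefficients of the boundary of a $1$-chain sum to zero, so the boundary vanishes as soon as it vanishes away from $x$. Hence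
\begin{equation}\label{eq:point}
Z_1(\Delta,\langle x\rangle)=Z_1(\Delta),
\end{equation}
and the triangle bases of $(\Delta,\langle x\rangle)$ are the sets of triangles whose boundaries form a basis of $Z_1(\Delta)$.

To recognize a basis we need the dimension of the space. Say that $\Gamma$ \emph{anchors} $\Delta$ if every component of $G(\Delta)$ contains a vertex of $\Gamma$.

\begin{lemma}\label{lem:dim}
If $\Gamma$ anchors $\Delta$, then $\dim Z_1(\Delta,\Gamma)=|E\setminus E_\Gamma|-|V\setminus V_\Gamma|$.
\end{lemma}

\begin{proof}
We show that $\partial^\Gamma$ maps onto $\Bbbk^{V\setminus V_\Gamma}$. Let $u\in V\setminus V_\Gamma$ and take a shortest path from $u$ to $V_\Gamma$, ending at $p$. Each of its edges has a vertex outside $V_\Gamma$, so it is not in $\Gamma$. The sum of the edges, oriented along the path, has boundary $p-u$ and relative boundary $-u$.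
\end{proof}

The next lemma describes a situation in which the invariant passes to a larger subcomplex without any choice: the new subcomplex contains just enough triangles of the basis to account for its own relative cycles.

\begin{lemma}\label{lem:enlarge}
Let $\Gamma\subseteq\Gamma'$ be subcomplexes of $\Delta$ such that $\Gamma$ anchors both $\Gamma'$ and $\Delta$, and put $d=|E_{\Gamma'}\setminus E_\Gamma|-|V_{\Gamma'}\setminus V_\Gamma|$.
\begin{enumerate}
\item[(a)] Deleting the edges of $\Gamma'$ defines a surjection $\rho:Z_1(\Delta,\Gamma)\to Z_1(\Delta,\Gamma')$ with $\rho(\partial^\Gamma F)=\partial^{\Gamma'}F$ for all triangles $F$.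
\item[(b)] If $T$ is a triangle basis of $(\Delta,\Gamma)$ that contains exactly $d$ triangles of $\Gamma'$, then $T\setminus\Gamma'$ is a triangle basis of $(\Delta,\Gamma')$.
\end{enumerate}
\end{lemma}

\begin{proof}
Deleting the faces of $\Gamma'$ is a quotient map of chain complexes. It commutes with the boundaries, so $\rho$ is well defined and $\rho(\partial^\Gamma F)=\partial^{\Gamma'}F$. The kernel of $\rho$ consists of the relative cycles supported on $E_{\Gamma'}\setminus E_\Gamma$, so it is $Z_1(\Gamma',\Gamma)$. Lemma~\ref{lem:dim} applies to the pairs $(\Gamma',\Gamma)$, $(\Delta,\Gamma)$ and $(\Delta,\Gamma')$. It gives $\dim\ker\rho=d$ and $\dim Z_1(\Delta,\Gamma)-\dim Z_1(\Delta,\Gamma')=d$, so $\rho$ is surjective. In (b), the triangles of $T$ in $\Gamma'$ are mapped to zero, so the chains $\partial^{\Gamma'}F$ with $F\in T\setminus\Gamma'$ span $Z_1(\Delta,\Gamma')$. Their number is $\dim Z_1(\Delta,\Gamma)-d=\dim Z_1(\Delta,\Gamma')$.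
\end{proof}

It remains to translate the absence of cut vertices into a form suited to induction. For $C\subseteq V$ let $N(C)$ be the set of vertices outside $C$ that are adjacent in $G$ to some vertex of $C$.

\begin{definition}
A set $O\subseteq V$ \emph{satisfies} (N) if $|N(C)|\ge2$ for every nonempty $C\subseteq O$.
\end{definition}

At each stage of the proof only the components of the induced graph $G[O]$ will be used as $C$. These components change as $O$ shrinks, and quantifying over all subsets makes the condition hereditary.

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(a)] If $O$ satisfies \textup{(N)}, then so does every subset of $O$.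
\item[(b)] If $V\setminus V_\Gamma$ satisfies \textup{(N)}, then $\Gamma$ anchors $\Delta$.
\item[(c)] If $G$ is connected and has no cut vertex, and $|V\setminus O|\ge2$, then $O$ satisfies \textup{(N)}.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is immediate. For (b), the vertex set $C$ of a component of $G$ has $N(C)=\emptyset$, so it is not contained in $V\setminus V_\Gamma$. For (c), let $\emptyset\ne C\subseteq O$. On any path from $C$ to $V\setminus O$, the first vertex outside $C$ lies in $N(C)$. Since $G$ is connected, $N(C)\neq\emptyset$. If $N(C)=\{x\}$, choose $p\in V\setminus O$ with $p\neq x$. Then $G-x$ contains $C$ and $p$ but no path between them, so $x$ is a cut vertex.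
\end{proof}

\section{The relative theorem}\label{sec:moves}

\begin{theorem}\label{thm:relative}
Let $\dim\Delta\le2$, let $\Gamma$ be a subcomplex such that $O=V\setminus V_\Gamma$ satisfies \textup{(N)}, and suppose that $H_1(\Delta,\Gamma;\Bbbk)=0$. Let $T$ be any triangle basis of $(\Delta,\Gamma)$. Then $\Delta\setminus\Gamma$ is a disjoint union of intervals $[R_F,F]$ over the triangles $F\in\Delta\setminus\Gamma$, with $|R_F|\in\{1,2\}$ for $F\in T$ and $R_F=F$ for $F\notin T$.
\end{theorem}

The proof alternates the two moves of Section~\ref{sec:example}: cover the chords, then settle a vertex.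

\subsection*{Covering the chords}

Let $\widehat\Gamma$ be the subcomplex \emph{induced} on $V_\Gamma$, that is, the set of faces of $\Delta$ contained in $V_\Gamma$. The edges in $I=E_{\widehat\Gamma}\setminus E_\Gamma$ are the \emph{chords} of $\Gamma$. We need a matching of the chords with triangles of $T$ and, at the same time, a basis formed by the triangles left over. One term of a determinant expansion delivers both.

\begin{lemma}\label{lem:laplace}
Let $M$ be a nonsingular square matrix with rows indexed by $I\sqcup J$ and columns indexed by $K$. Then $K=K_I\sqcup K_J$, where the submatrix $M[J,K_J]$ is square and nonsingular and there is a bijection $\beta:I\to K_I$ with $M_{i,\beta(i)}\ne0$ for all $i\in I$.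
\end{lemma}

\begin{proof}
The Laplace expansion along the rows $I$ reads
\[
\det M=\sum_{K_I\subseteq K,\ |K_I|=|I|}\pm\det M[I,K_I]\,\det M[J,K\setminus K_I].
\]
Choose a nonzero term. The determinant $\det M[I,K_I]$ is a signed sum of the products $\prod_{i\in I}M_{i,\beta(i)}$ over the bijections $\beta:I\to K_I$, and one of these products is nonzero.
\end{proof}

\begin{lemma}\label{lem:chords}
Let $T$ be a triangle basis of $(\Delta,\Gamma)$ and let $I$ be the set of chords of $\Gamma$. Then $T=T_I\sqcup Q$, where $Q$ is a triangle basis of $(\Delta,\widehat\Gamma)$ and there is a bijection $\beta:I\to T_I$ with $e\subset\beta(e)$ for all $e\in I$.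
\end{lemma}

\begin{proof}
We have $E\setminus E_\Gamma=I\sqcup(E\setminus E_{\widehat\Gamma})$. A chord has both ends in $V_\Gamma$, so its relative boundary is zero, and on the other edges $\partial^\Gamma$ agrees with $\partial^{\widehat\Gamma}$ because $V_{\widehat\Gamma}=V_\Gamma$. Therefore
\[
Z_1(\Delta,\Gamma)=\Bbbk^I\oplus Z_1(\Delta,\widehat\Gamma),
\]
and the second component of $\partial^\Gamma F$ is $\partial^{\widehat\Gamma}F$. Choose any basis of $Z_1(\Delta,\widehat\Gamma)$, indexed by a set $J$. Together with the chords it is a basis of $Z_1(\Delta,\Gamma)$. Let $M$ be the matrix whose column $F\in T$ lists the coordinates of $\partial^\Gamma F$ in this basis. It is a change-of-basis matrix, hence nonsingular. Lemma~\ref{lem:laplace} gives $T=T_I\sqcup Q$ and $\beta$. The entry $M_{e,F}$ with $e\in I$ is the coefficient of $e$ in $\partial F$, so $M_{e,\beta(e)}\ne0$ means $e\subset\beta(e)$. The columns of $M[J,Q]$ are the coordinate vectors of the chains $\partial^{\widehat\Gamma}F$, $F\in Q$, so these chains form a basis of $Z_1(\Delta,\widehat\Gamma)$.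
\end{proof}

\subsection*{Finding the next vertex}

Once the chords are covered, we need a triangle $vab$ of the basis with $v$ unsettled and $a,b$ settled. Think of a relative cycle as a flow that is conserved at the unsettled vertices. The boundary of a triangle with at most one settled vertex $x$ leaves $x$ and returns to $x$, so such triangles cannot generate a flow from one settled vertex to another. Condition (N) guarantees that such a flow exists. This is the only place where the bound $|N(C)|\ge2$, rather than $|N(C)|\geq1$, is used.

\begin{lemma}\label{lem:next}
Let $\Gamma$ be an induced subcomplex, $\Gamma=\widehat\Gamma$, such that $O=V\setminus V_\Gamma$ is nonempty and satisfies \textup{(N)}. Then every triangle basis $Q$ of $(\Delta,\Gamma)$ contains a triangle with exactly one vertex in $O$.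
\end{lemma}

\begin{proof}
Since $\Gamma$ is induced, $E\setminus E_\Gamma$ is the set of edges that meet $O$, and every $F\in Q$ meets $O$ because $F\notin\Gamma$. Suppose that every $F\in Q$ has at least two vertices in $O$.

Let $C$ be the vertex set of a component of $G[O]$. A vertex of $O$ adjacent to $C$ belongs to $C$, so $N(C)\subseteq V_\Gamma$. By (N) there are distinct $x,y\in N(C)$. Choose $u,u'\in C$ with $xu,u'y\in E$ and a path from $u$ to $u'$ inside $C$, and let $z$ be the sum of the edges of the path $x,u,\dots,u',y$, oriented along it. All these edges meet $O$ and $\partial z=y-x$, so $z\in Z_1(\Delta,\Gamma)$.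

Let $\lambda$ be the linear form on $\Bbbk^{E\setminus E_\Gamma}$ with $\lambda([x,w])=1$ for the edges $xw$ with $w\in C$, and with value $0$ on all other edges; it measures the flow from $x$ into $C$. Since $y\neq x$, the only edge of the path at $x$ is $[x,u]$, so $\lambda(z)=1$. Now let $F\in Q$. If $x\notin F$, then $\lambda(\partial^\Gamma F)=0$. If $x\in F$, then $F=xww'$ with $w,w'\in O$, because $x\notin O$. The vertices $w,w'$ are adjacent, so both or neither lie in $C$. From $\partial^\Gamma F=\pm([x,w]+[w,w']-[x,w'])$ we get $\lambda(\partial^\Gamma F)=\pm(1+0-1)=0$ in the first case and $\lambda(\partial^\Gamma F)=0$ in the second. Thus $\lambda$ vanishes on a basis of $Z_1(\Delta,\Gamma)$, which contradicts $\lambda(z)=1$.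
\end{proof}

\subsection*{The induction}

\begin{proof}[Proof of Theorem~\ref{thm:relative}]
Since $\emptyset\in\Gamma$, the set $\Delta\setminus\Gamma$ consists of the vertices in $O$, the edges in $E\setminus E_\Gamma$, the triangles in $T$ and the triangles in $\Delta\setminus\Gamma$ outside $T$. The last are covered by the intervals $[F,F]$. It suffices to prove the following claim for all $\Gamma$ and $T$ as in the theorem, by induction on $|O|$: \emph{the set $O\cup(E\setminus E_\Gamma)\cup T$ is a disjoint union of intervals $[R_F,F]$, $F\in T$, with $|R_F|\in\{1,2\}$.}

Take $T=T_I\sqcup Q$ and $\beta$ as in Lemma~\ref{lem:chords}. The intervals $[e,\beta(e)]=\{e,\beta(e)\}$, $e\in I$, partition $I\cup T_I$. It remains to partition $O\cup(E\setminus E_{\widehat\Gamma})\cup Q$.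

If $O=\emptyset$, then $\widehat\Gamma=\Delta$ and $Z_1(\Delta,\widehat\Gamma)=0$, so $Q=\emptyset$ and nothing remains.

Let $O\neq\emptyset$. By Lemma~\ref{lem:next} there is $F=vab\in Q$ with $v\in O$ and $a,b\in V_\Gamma$. Let $\Gamma'=\widehat\Gamma\cup[\emptyset,F]$. Since $\widehat\Gamma$ is induced, it contains $a$, $b$ and $ab$, so
\[
\Gamma'\setminus\widehat\Gamma=\{v,\,va,\,vb,\,F\}=[v,F].
\]
We apply Lemma~\ref{lem:enlarge} to $\widehat\Gamma\subseteq\Gamma'$. The complex $\widehat\Gamma$ anchors $\Delta$ by Lemma~\ref{lem:N}(b), and it anchors $\Gamma'$ because the only new vertex $v$ is adjacent to $a$ in $\Gamma'$. Here $d=2-1=1$, and $F$ is the only triangle of $Q$ in $\Gamma'$, as $Q$ contains no triangle of $\widehat\Gamma$. So $Q\setminus\{F\}$ is a triangle basis of $(\Delta,\Gamma')$. The set $O'=V\setminus V_{\Gamma'}=O\setminus\{v\}$ satisfies (N) by Lemma~\ref{lem:N}(a). By induction $O'\cup(E\setminus E_{\Gamma'})\cup(Q\setminus\{F\})$ is partitioned as claimed. Adding $[v,F]$ gives a partition of $O\cup(E\setminus E_{\widehat\Gamma})\cup Q$.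
\end{proof}

The hypothesis $H_1(\Delta,\Gamma)=0$ is used only to make the theorem nonvacuous: it says that $T$ exists.

\section{Cohen--Macaulay complexes}\label{sec:absolute}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $G$ is connected since $\tilde H_0(\Delta)=0$. Let $\Gamma=[\emptyset,F_0]$ and $x\in F_0$. By \eqref{eq:point}, $T$ is a triangle basis of $(\Delta,\langle x\rangle)$. The complex $\langle x\rangle$ anchors the connected complexes $\Gamma$ and $\Delta$, the number $d$ of Lemma~\ref{lem:enlarge} is $3-2=1$, and $F_0$ is the only triangle of $\Gamma$. So $T\setminus\{F_0\}$ is a triangle basis of $(\Delta,\Gamma)$. The set $V\setminus F_0$ satisfies (N) by Lemma~\ref{lem:N}(c). Theorem~\ref{thm:relative} partitions $\Delta\setminus\Gamma$, and adding $[\emptyset,F_0]$ gives the required partition of $\Delta$. Every face lies in an interval $[R_F,F]$, hence in a triangle, so $\Delta$ is pure.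
\end{proof}

To apply the theorem we extract its hypotheses from Reisner's criterion.

\begin{lemma}\label{lem:cm}
\begin{enumerate}
\item[(a)] A complex that is Cohen--Macaulay over $\Bbbk$ is pure.
\item[(b)] If $G(\Delta)$ is connected and the link of the vertex $x$ is connected, then $x$ is not a cut vertex of $G(\Delta)$.
\item[(c)] If $\Delta$ is $2$-dimensional and Cohen--Macaulay over $\Bbbk$, then $\tilde H_0(\Delta;\Bbbk)=\tilde H_1(\Delta;\Bbbk)=0$ and $G(\Delta)$ has no cut vertex.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on the dimension; complexes of dimension at most $0$ are pure. Let $\dim\Delta\ge1$. A link in $\operatorname{lk}_\Delta x$ is a link in $\Delta$, so vertex links satisfy \eqref{eq:reisner} and are pure. Hence all facets through a vertex $x$ have one dimension $d_x$. If $xy$ is an edge, a facet containing it shows $d_x=d_y$. By \eqref{eq:reisner} for $\sigma=\emptyset$ the complex is connected, so all $d_x$ agree.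

(b) Take a path in $G(\Delta)$ between two vertices other than $x$. If it passes through $y,x,z$ consecutively, then $y$ and $z$ are vertices of $\operatorname{lk}_\Delta x$, and we replace this piece by a path from $y$ to $z$ in the link, which avoids $x$.

(c) The homology vanishes by \eqref{eq:reisner} for $\sigma=\emptyset$. By (a) every vertex link has dimension $1$, so \eqref{eq:reisner} gives $\tilde H_0(\operatorname{lk}_\Delta x)=0$ and the link is connected. Apply (b).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cm}]
By Lemma~\ref{lem:cm}(c) the hypotheses of Theorem~\ref{thm:main} hold. Since $\tilde H_1(\Delta)=0$, the boundaries of the triangles span $Z_1(\Delta)$. The nonzero vector $\partial F_0$ extends to a basis chosen from this spanning set, which gives a set $T$ with $F_0\in T$.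
\end{proof}

The same argument starts from any connected subcomplex in place of a triangle.

\begin{corollary}\label{cor:relcm}
Let $\Delta$ be $2$-dimensional and Cohen--Macaulay over $\Bbbk$, and let $\Gamma$ be a connected subcomplex with at least two vertices. Then $\Delta\setminus\Gamma$ is a disjoint union of intervals $[R_F,F]$ over the triangles $F\in\Delta\setminus\Gamma$.
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:cm}(c) and~\ref{lem:N}(c), the set $V\setminus V_\Gamma$ satisfies (N). For $x\in V_\Gamma$, Lemma~\ref{lem:enlarge}(a) and \eqref{eq:point} give a surjection $Z_1(\Delta)\to Z_1(\Delta,\Gamma)$ that sends $\partial F$ to $\partial^\Gamma F$. The boundaries span $Z_1(\Delta)$, so $H_1(\Delta,\Gamma)=0$. Apply Theorem~\ref{thm:relative}.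
\end{proof}

Together with the counterexample in dimension $3$, Corollary~\ref{cor:cm} settles every dimension. Call a complex Cohen--Macaulay if it is Cohen--Macaulay over some field.

\begin{theorem}\label{thm:sharp}
Every Cohen--Macaulay complex of dimension $d$ is partitionable if and only if $d\le2$.
\end{theorem}

\begin{proof}
For $d\le1$ use Lemma~\ref{lem:low}; a $1$-dimensional Cohen--Macaulay complex is connected by \eqref{eq:reisner}. The case $d=2$ is Corollary~\ref{cor:cm}. For $d=3$ a non-partitionable Cohen--Macaulay complex is constructed in \cite{DGKM}. To raise the dimension by one, pass from $\Delta$ to the cone $v*\Delta=\{\sigma,\ \sigma\cup v:\sigma\in\Delta\}$ with a new vertex $v$.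

The cone over a complex that is Cohen--Macaulay over $\Bbbk$ satisfies \eqref{eq:reisner}: for $\sigma\in\Delta$ the link of $\sigma\cup v$ in $v*\Delta$ is $\operatorname{lk}_\Delta\sigma$, and the link of $\sigma$ is the cone $v*\operatorname{lk}_\Delta\sigma$, whose reduced homology vanishes.

The facets of $v*\Delta$ are the sets $F\cup v$ with $F$ a facet of $\Delta$. Suppose $v*\Delta=\bigsqcup_F[R_F,F\cup v]$. For $\sigma\in\Delta$, the face $\sigma\cup v$ lies in $[R_F,F\cup v]$ if and only if $R_F\setminus v\subseteq\sigma\subseteq F$. Hence $\Delta=\bigsqcup_F[R_F\setminus v,F]$. So the cone over a non-partitionable complex is non-partitionable, and iterated cones give counterexamples for all $d>3$.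
\end{proof}

\begin{remark}[The hypotheses of Theorem~\ref{thm:main} cannot be dropped]\label{rem:hyp}
By Lemma~\ref{lem:count}, a pure $2$-dimensional complex for which one of the four numbers $h_i$ is negative is not partitionable.

Two triangles $xab$ and $xyz$ that share only the vertex $x$ have $\tilde H_0=\tilde H_1=0$ and a cut vertex, and $h_2=6-10+3=-1$. In the proof, with $F_0=xab$, the set $C=\{y,z\}$ has $N(C)=\{x\}$, and Lemma~\ref{lem:next} fails: the only unused triangle has two unsettled vertices.

A triangulated annulus is connected and its vertex links are paths or cycles, so its graph has no cut vertex by Lemma~\ref{lem:cm}(b). But $H_1\ne0$, and the Euler characteristic $f_0-f_1+f_2$ is $0$, so $h_3=-1$.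

Two disjoint triangles have $\tilde H_0\neq0$ and $h_2=6-12+3=-3$.
\end{remark}

\section{Complexes with cut vertices}\label{sec:blocks}

A cut vertex does not always obstruct a partition. Take a triangle $xab$ and three triangles $xy_1y_2$, $xy_2y_3$, $xy_3y_1$. The intervals $[\emptyset,xab]$ and $[y_i,xy_iy_{i+1}]=\{y_i,\ xy_i,\ y_iy_{i+1},\ xy_iy_{i+1}\}$, with indices mod $3$, partition this complex, although $x$ is a cut vertex. What saves the example is the cycle $y_1y_2y_3$ in the link of $x$: the three new vertices are settled simultaneously, each triangle relying on the next one to cover its third edge at $x$. We show that such cycles are exactly what is needed.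

Let $\Delta$ be $2$-dimensional with $\tilde H_0(\Delta;\Bbbk)=\tilde H_1(\Delta;\Bbbk)=0$. A \emph{block} of the connected graph $G$ is a maximal connected subgraph that has no cut vertex of its own. We recall the standard facts. Blocks are induced subgraphs with at least two vertices. Every edge lies in exactly one block, and the edges of a cycle lie in one block. A vertex that is not a cut vertex of $G$ lies in exactly one block. The bipartite graph whose nodes are the blocks and the cut vertices of $G$, with a block joined to the cut vertices it contains, is a tree, the \emph{block tree}.

Let $\Delta_1,\dots,\Delta_m$ be the subcomplexes induced on the blocks, with vertex sets $V_j$ and edge sets $E_j$; we also call them blocks. Every triangle lies in exactly one block, the block of its edges. The space $Z_1(\Delta)$ is spanned by the cycles of the graph $G$ (the fundamental cycles of a spanning tree suffice), and the sets $E_j$ partition $E$, so $Z_1(\Delta)=\bigoplus_jZ_1(\Delta_j)$. The boundary of a triangle of $\Delta_j$ lies in the $j$-th summand. Consequently $\tilde H_1(\Delta_j)=0$ for all $j$, and the boundaries of a set $T$ of triangles form a basis of $Z_1(\Delta)$ if and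 only if, for each $j$, those of $T_j=T\cap\Delta_j$ form a basis of $Z_1(\Delta_j)$.

Fix such a set $T$ and $F_0\in T$. Number the blocks so that $F_0\in\Delta_1$, call $\Delta_1$ the \emph{root block}, and root the block tree at it. For $j\ge2$ let $x_j$ be the parent of $\Delta_j$ in the block tree: the vertex of $\Delta_j$ that separates it from, or joins it to, the root block. Put $V_1^\circ=V_1$ and $V_j^\circ=V_j\setminus\{x_j\}$ for $j\geq2$. Then
\begin{equation}\label{eq:vertices}
\begin{gathered}
V=V_1^\circ\sqcup\dots\sqcup V_m^\circ,\quad\text{and every block containing a vertex }u\in V_i^\circ\\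
\text{is }\Delta_i\text{ or a child of }u\text{ in the block tree.}
\end{gathered}
\end{equation}
Indeed, a vertex that is not a cut vertex lies in one block $\Delta_i$ and is not equal to $x_i$. A cut vertex $u$ lies in its parent block $\Delta_i$, where $u\in V_i^\circ$, and in its children $\Delta_j$, where $u=x_j$.

For $j\ge2$ let $\operatorname{lk}_{T_j}(x_j)$ be the graph whose vertices are the neighbors of $x_j$ in $\Delta_j$ and whose edges are the sets $F\setminus x_j$ with $x_j\in F\in T_j$.

\begin{theorem}\label{thm:blocks}
In this setting, $\Delta$ is a disjoint union of intervals $[R_F,F]$ over all triangles $F$, with $R_{F_0}=\emptyset$, with $|R_F|\in\{1,2\}$ for $F\in T\setminus\{F_0\}$, and with $R_F=F$ for $F\notin T$, if and only if $\operatorname{lk}_{T_j}(x_j)$ contains a cycle for every non-root block $\Delta_j$.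
\end{theorem}

\begin{proof}
\emph{Sufficiency.} The root block is $2$-dimensional and connected, has $\tilde H_1=0$ and has no cut vertex, so Theorem~\ref{thm:main} partitions it, using $T_1$ and $F_0$. By \eqref{eq:vertices} and since the edges and triangles are distributed among the blocks,
\[
\Delta=\Delta_1\sqcup\bigsqcup_{j\ge2}\bigl(\Delta_j\setminus\langle x_j\rangle\bigr).
\]
So it suffices to partition each $\Delta_j\setminus\langle x_j\rangle$, $j\geq2$, with $|R_F|\in\{1,2\}$ for $F\in T_j$ and $R_F=F$ for the other triangles. Theorem~\ref{thm:relative} does not apply to $\langle x_j\rangle$, since in $\Delta_j$ the set $V_j^\circ$ has the single neighbor $x_j$. The cycle lets us start from a larger subcomplex.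

Write $x=x_j$, let $y_1,\dots,y_k$ be a cycle in $\operatorname{lk}_{T_j}(x)$ with indices mod $k$, and let $\Gamma_j$ be the complex generated by the $k$ triangles $xy_iy_{i+1}\in T_j$. It has the vertices $x,y_1,\dots,y_k$ and the $2k$ edges $xy_i$, $y_iy_{i+1}$, so
\[
\Gamma_j\setminus\langle x\rangle=\bigsqcup_{i=1}^k\{y_i,\ xy_i,\ y_iy_{i+1},\ xy_iy_{i+1}\}=\bigsqcup_{i=1}^k[y_i,\,xy_iy_{i+1}].
\]
By \eqref{eq:point}, $T_j$ is a triangle basis of $(\Delta_j,\langle x\rangle)$. Apply Lemma~\ref{lem:enlarge} to $\langle x\rangle\subseteq\Gamma_j\subseteq\Delta_j$. Both $\Gamma_j$ and $\Delta_j$ are connected, $d=2k-k=k$, and all $k$ triangles of $\Gamma_j$ belong to $T_j$. So $T_j\setminus\Gamma_j$ is a triangle basis of $(\Delta_j,\Gamma_j)$. In $\Delta_j$ the set $V_j\setminus V_{\Gamma_j}$ satisfies (N) by Lemma~\ref{lem:N}(c). Theorem~\ref{thm:relative} partitions $\Delta_j\setminus\Gamma_j$ in the required way.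

\emph{Necessity.} Suppose the partition exists and fix $j\ge2$. The plan is to show by counting that no triangle of $T_j$ has $R_F=x_j$; then each triangle covers at most one edge at $x_j$, and there must be many triangles at $x_j$. A vertex of $V_j^\circ$ may be covered by a triangle of a lower block, so we count in the union $D$ of $\Delta_j$ and all its descendant blocks. Let $S$ be the index set of these blocks; $1\notin S$, so $F_0\notin D$. Put
\[
T_D=\bigsqcup_{i\in S}T_i,\qquad U=\bigsqcup_{i\in S}V_i^\circ,\qquad \varepsilon=\sum_{i\in S}|E_i| .
\]
The vertex $x_j$ lies in $V_l^\circ$ for its parent block $\Delta_l$, and $l\notin S$, so $x_j\notin U$. Each block is connected, so $|T_i|=\dim Z_1(\Delta_i)=|E_i|-|V_i^\circ|$ for $i\in S$ by \eqref{eq:point} and Lemma~\ref{lem:dim}. Hence $|T_D|=\varepsilon-|U|$.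

Let $s$ be the number of $F\in T_D$ with $|R_F|=1$. An edge of $D$ is covered by a triangle of its own block, and triangles outside $T$ cover no edges. A triangle of $T_D$ covers two edges if $|R_F|=1$ and one edge if $|R_F|=2$. Therefore $\varepsilon=|T_D|+s$, and $s=|U|$.

Let $u\in U$ be covered by $F$. By \eqref{eq:vertices} all blocks containing $u$ belong to $D$, so $F\in D$ and $F\ne F_0$. Then $\emptyset\neq R_F\subseteq\{u\}$, so $R_F=u$ and $F\in T_D$. The $|U|$ vertices of $U$ thus use up all $s$ triangles of $T_D$ with $|R_F|=1$, and no $F\in T_D$ has $R_F=x_j$.

Let $y$ be a neighbor of $x_j$ in $\Delta_j$. The edge $x_jy$ is covered by a triangle $F_y\in T_j$ that contains $x_j$. If a triangle $F$ covered both of its edges at $x_j$, then $R_F$ would be contained in their intersection $\{x_j\}$, and both $R_F=\emptyset$ and $R_F=x_j$ are excluded. So $y\mapsto F_y\setminus x_j$ is an injection from the vertices of $\operatorname{lk}_{T_j}(x_j)$ to its edges. This graph has a vertex, because $\Delta_j$ is connected with at least two vertices. A forest with at least one vertex has fewer edges than vertices, so $\operatorname{lk}_{T_j}(x_j)$ contains a cycle.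
\end{proof}

The criterion depends on the root. In the example that opens this section $T$ must consist of all four triangles, since $\dim Z_1=9-6+1=4$. With $F_0=xy_1y_2$ the non-root block is the triangle $xab$, whose link graph at $x$ is the single edge $ab$, so no partition of the form in Theorem~\ref{thm:blocks} has $R_{xy_1y_2}=\emptyset$.

\begin{thebibliography}{9}

\bibitem{DGKM}
Duval, Goeckner, Klivans and Martin,
\emph{A non-partitionable Cohen--Macaulay simplicial complex},
Adv. Math. 299 (2016).

\bibitem{question}
\emph{A non-partitionable Cohen--Macaulay simplicial complex, and implications for Stanley depth},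
\texttt{http://www.math.utep.edu/Faculty/duval/papers/slamtalk.pdf}.

\end{thebibliography}
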